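# Closed subsets of a stationary set, and a Preiss space outside class (S)

## 1. The tree of closed subsets of $A$ and its path space

Everything in this lecture turns on one construction. Fix a set $A\subseteq\omega_1$. Here $\omega_1$ carries its order topology, so a nonempty closed bounded subset of $\omega_1$ is countable and has a maximum.

**Definition.** $T=T_A$ is the set of all nonempty closed bounded $t\subseteq\omega_1$ with $t\subseteq A$ such that $\max t$ is not a limit point of $t$. Order $T$ by end-extension: $t\le t'$ iff $t$ is an initial segment of $t'$.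

For a closed set $t$, call $\gamma\in t$ a *successor point* of $t$ if $t\cap\gamma=\emptyset$ or $\sup(t\cap\gamma)<\gamma$; the other points of $t$ are limit points of $t$. For $t\in T$ the point $\max t$ is a successor point. If $r\le t$ in $T$, then $r=t\cap(\max r+1)$, and $\max r$ is a successor point of $r$, hence of $t$. Conversely, if $\gamma$ is a successor point of $t$, then $t\cap(\gamma+1)$ is closed, bounded, contained in $A$, and its maximum $\gamma$ is not a limit point of it. So the predecessors of $t$ (including $t$) are exactly the sets $t\cap(\gamma+1)$ with $\gamma$ a successor point of $t$. They are well ordered and countable in number, so $T$ is a tree whose nodes have countably many predecessors.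

*Example (what happens at a limit).* The nodes $\{0\}<\{0,1\}<\{0,1,2\}<\cdots$ form a chain in $T_A$ when $\omega\subseteq A$. Is there a node above all of them? Such a node contains $\omega$ as an initial segment and is closed, so it contains the point $\omega$. Hence if $\omega\notin A$ the chain cannot be continued. If $\omega\in A$, then $\omega\cup\{\omega\}$ is closed but is not a node, since its maximum is a limit point; for $\alpha\in A$ with $\alpha>\omega$, however, $w=\omega\cup\{\omega,\alpha\}$ is a node, and its proper predecessors are exactly the sets $\{0,\dots,n\}$. So a chain of nodes whose maxima increase to $\delta$ can be continued only if $\delta\in A$. That is how $A$ enters the whole story.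

**Definition.** A *path* is a downward closed chain $s\subseteq T$, possibly empty. $K=K_T$ is the set of all paths, with the topology of $2^T$.

Being a path is expressed by the conditions "not both $t,t'\in s$" for incomparable $t,t'$, and "$t\in s$ implies $r\in s$" for $r\le t$. Each of these defines a clopen subset of $2^T$. So $K$ is closed in $2^T$, hence compact Hausdorff. Put
$$V_t=\{s\in K: t\in s\}\ \text{(clopen)},\qquad x_t=1_{V_t},\qquad E_A=C(K_{T_A})\ \text{with the sup norm}.$$

*Example.* Let $A=\omega$. An infinite subset of $\omega$ has the limit point $\omega\notin A$, so $T_\omega$ consists of the nonempty finite subsets of $\omega$. A path $s$ is determined by $X=\bigcup s\subseteq\omega$, namely $s=\{X\cap(\gamma+1):\gamma\in X\}$, and every $X\subseteq\omega$ occurs. The condition $t\in s$ says $X\cap(\max t+1)=t$, which is clopen in $2^\omega$. So $X\mapsto s$ is a continuous bijection from the Cantor set $2^\omega$ onto the Hausdorff space $K$; thus $K$ is the Cantor set.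

If $t\le t'$ then $V_{t'}\subseteq V_t$ and $x_tx_{t'}=x_{t'}$; if $t,t'$ are incomparable then $V_t\cap V_{t'}=\emptyset$ and $x_tx_{t'}=0$. So the linear span of $1$ and the $x_t$ is an algebra. It separates points, and by Stone–Weierstrass the *rational simple functions*
$$q_0+\sum_{p\in P}q_px_p\qquad(P\subseteq T\text{ finite},\ q_0,q_p\in\mathbb Q)$$
are dense in $E_A$. The value of such a function at a path $s$ depends only on the trace $s\cap P$. The elements of $P$ are called its *nodes*.

## 2. Preiss spaces, class (S), and the theorem about $C(K_{T_A})$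

The space $E_A$ is built to separate two properties of a real Banach space $E$.

**Definition (Clarke subgradient).** Let $f:U\to\mathbb R$ be locally Lipschitzian on an open $U\subseteq E$. Put
$$f^\circ(x;h)=\limsup_{y\to x,\ t\downarrow0}\frac{f(y+th)-f(y)}t,\qquad \partial f(x)=\{x^*\in E^*:\langle x^*,h\rangle\le f^\circ(x;h)\text{ for all }h\in E\}.$$

*Example.* On $\mathbb R$, for both $f(x)=|x|$ and $f(x)=-|x|$, $f^\circ(0;h)=|h|$, so $\partial f(0)=[-1,1]$.

**Definition (Preiss space).** $E$ is a *Preiss space* if for every locally Lipschitzian $f:U\to\mathbb R$ on an open $U\subseteq E$ there is a dense $D\subseteq U$ on which $f$ is Gâteaux differentiable such that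
$$\partial f(x)=\bigcap_{\varepsilon>0}\overline{\mathrm{conv}}^{w^*}\{\nabla f(y): y\in D\cap B(x,\varepsilon)\}\qquad(x\in U),$$
where $\nabla f(y)$ is the Gâteaux derivative and $\overline{\mathrm{conv}}^{w^*}$ is the weak$^*$ closed convex hull.

**Definition (class (S)).** A set-valued map $\Upsilon:X\to2^{E^*}$ on a topological space $X$ is a *weak$^*$ usco* if it has nonempty weak$^*$ compact values and is weak$^*$ upper semicontinuous. A subset of $X$ is *generic* if it contains a dense $G_\delta$ subset of $X$. $E$ is *of class (S)* if for every Baire space $X$, every weak$^*$ usco $\Upsilon:X\to2^{E^*}$ has a selection that is weak$^*$ continuous at each point of a generic subset of $X$.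

*Example.* $\Upsilon(x)=\{\operatorname{sgn}x\}$ for $x\ne0$ and $\Upsilon(0)=[-1,1]$ is an usco $\mathbb R\to2^{\mathbb R}$. No selection is continuous at $0$; every selection is continuous on the generic set $\mathbb R\setminus\{0\}$.

I also use: $E$ is *weak Asplund* if every continuous convex function on an open convex subset of $E$ is Gâteaux differentiable at each point of a generic subset of its domain.

**The case $E=\mathbb R$ by hand.** *Preiss.* If $\lambda<f^\circ(x_0;1)$, there are $y$ near $x_0$ and small $t>0$ with $f(y+t)-f(y)>\lambda t$. The left side is the integral of $f'$ over $[y,y+t]$, so $f'>\lambda$ at some point near $x_0$; applying this to $x\mapsto f(-x)$ gives the same for the direction $-1$. So the derivatives near $x_0$ fill out $\partial f(x_0)$; Section 8 makes this conclusion precise in general. *Class (S).* Let $g(x)=\max\Upsilon(x)$. Since $\{x:\Upsilon(x)\subseteq(-\infty,q)\}$ is open, $g$ is upper semicontinuous. If $g$ is not continuous at $x$, then it is not lower semicontinuous there, so there is a rational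 $q<g(x)$ with $x\notin\operatorname{int}\{g\ge q\}$. Thus the discontinuities lie in the union over $q\in\mathbb Q$ of the closed nowhere dense sets $\{g\ge q\}\setminus\operatorname{int}\{g\ge q\}$, and in a Baire space the complement of that union is a dense $G_\delta$.

Facts we are given: every Banach space with an equivalent Gâteaux smooth norm, and every Asplund space, is a Preiss space (Preiss' theorem); every Asplund space, and every Banach space with rotund dual norm, is a Preiss space of class (S). The question, taken from "Minimal Convex Uscos And Monotone Operators On Small Sets", is whether every Preiss space must be of class (S). The Preiss property provides *dense* sets of differentiability points; class (S) demands *generic* sets of continuity points. The spaces $E_A$ show that the answer is no.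

Recall that $C\subseteq\omega_1$ is *club* if it is closed and unbounded, and $Z\subseteq\omega_1$ is *stationary* if it meets every club. For example, the limit ordinals form a club, so the successor ordinals are not stationary.

**Theorem 1 (Main Theorem).** Let $A\subseteq\omega_1$.

1. If $\omega_1\setminus A$ is stationary, then $E_A$ is a Preiss space.
2. If $A$ is stationary, then $E_A$ is not of class (S). In fact $q(h)=\max_Kh$ is a continuous convex function on $E_A$ that is not Gâteaux differentiable on any residual set, so $E_A$ is not weak Asplund.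

By a classical theorem (Ulam, Solovay) there is, in ZFC, a set $A\subseteq\omega_1$ with $A$ and $\omega_1\setminus A$ both stationary. For such $A$, the space $E_A=C(K_{T_A})$ is a Preiss space, is not of class (S), and is not even weak Asplund. So a Preiss space need not be of class (S).

Part 2 is proved in Section 4. Part 1 takes Sections 5–11. Section 12 determines exactly which $E_A$ have the properties.

## 3. Countable elementary submodels and stationary sets

Both halves use countable "snapshots" of the universe. Let $\theta$ be a sufficiently large regular cardinal and $H(\theta)$ the family of sets hereditarily of size $<\theta$; all objects we mention belong to it. $M\prec H(\theta)$ means: a first-order statement with parameters in $M$ holds in $M$ iff it holds in $H(\theta)$. The way we use it is: *if $H(\theta)$ contains an object with some property whose parameters lie in $M$, then $M$ contains one.* In particular whatever is definable in $H(\theta)$ from elements of $M$ lies in $M$.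

Let $M\prec H(\theta)$ be countable. Then $\mathbb Q\subseteq M$, and finite subsets of $M$ are elements of $M$ (definability). Countable elements $a$ of $M$ are subsets of $M$: if $a\neq\emptyset$, some surjection $\omega\to a$ lies in $M$, and its values at the integers lie in $M$. Hence $M\cap\omega_1$ is an ordinal: if $\alpha\in M\cap\omega_1$, then $\alpha\subseteq M$. It is countable, so $\delta=M\cap\omega_1<\omega_1$; and $\delta\notin M$.

*Example.* If $A\in M$ is unbounded in $\omega_1$, then $A\cap M$ is unbounded in $\delta$: for $\beta<\delta$ we have $\beta\in M$, and "there is $\alpha\in A$ with $\alpha>\beta$" has a witness in $M$. Taking $A=\omega_1$ shows that $\delta$ is a limit ordinal; being countable, it is the limit of a strictly increasing sequence.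

*If $Z\subseteq\omega_1$ is stationary and $a\in H(\theta)$, there is a countable $M\prec H(\theta)$ with $a\in M$ and $M\cap\omega_1\in Z$.* By Löwenheim–Skolem, build countable $M_\xi\prec H(\theta)$, $\xi<\omega_1$, with $a\in M_0$, $M_\xi\cup\{M_\xi\}\subseteq M_{\xi+1}$, and unions at limits; unions of elementary chains are elementary. Then $M_\xi\cap\omega_1\in M_{\xi+1}$, so $\xi\mapsto M_\xi\cap\omega_1$ is strictly increasing, and it is continuous. Its range is a club and so meets $Z$.

When we choose a simple function in $M$, we choose a representation of it (nodes and coefficients) in $M$, so its finitely many nodes lie in $M$. Conversely, a rational simple function with nodes in $M$ lies in $M$ as soon as $(x_t)_{t\in T}\in M$.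

## 4. Maxima attained twice when $A$ is stationary

Let $A$ be stationary, $E=E_A$, $q(h)=\max_Kh$. This section proves part 2 of Theorem 1.

**Step 1.** *This step turns class (S) into a statement about unique maxima.* The convex subdifferential
$$\partial q(h)=\{\mu\in E^*:q(k)\ge q(h)+\mu(k-h)\ \text{for all }k\}$$
is nonempty, and lies in the unit ball because $q$ is $1$-Lipschitz. If $h_i\to h$ in norm and $\mu_i\in\partial q(h_i)$ is a net with $\mu_i\to\mu$ weak$^*$, then letting $i$ grow in $q(k)\ge q(h_i)+\mu_i(k-h_i)$ gives $\mu\in\partial q(h)$. So the graph is closed and the values lie in a fixed weak$^*$ compact set; hence $\partial q$ is a weak$^*$ usco on the Baire space $E$.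

Suppose a selection $\sigma$ of $\partial q$ is weak$^*$ continuous at $h$. For $k\in E$ and $t\ne0$,
$$t\,\sigma(h)(k)\le q(h+tk)-q(h)\le t\,\sigma(h+tk)(k).\tag{1}$$
The left inequality is $\sigma(h)\in\partial q(h)$; the right one is $\sigma(h+tk)\in\partial q(h+tk)$ tested at $h$. Divide by $t$ and let $t\to0$: the quotient tends to $\sigma(h)(k)$, so $q$ is Gâteaux differentiable at $h$. Gâteaux differentiability at $h$ makes $\partial q(h)$ a singleton. Every maximum point $s$ of $h$ gives $\delta_s\in\partial q(h)$, as $q(k)\ge k(s)=q(h)+\delta_s(k-h)$, and distinct $s$ give distinct $\delta_s$. So Gâteaux differentiability of $q$ at $h$ forces a unique maximum point.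

Hence, if $E$ were of class (S), or if $q$ were Gâteaux differentiable on a residual set, there would be dense open sets $O_1,O_2,\dots$ such that every $h\in\bigcap O_n$ has a unique maximum point. All of part 2 follows from:

**Proposition 2.** Let $A$ be stationary and $O_1,O_2,\dots\subseteq E_A$ dense open. There is $h\in\bigcap_nO_n$ attaining its maximum at more than one point.

The plan is to build $h$ as a limit of simple functions whose maxima are attained on shrinking sets $V_{t_n}$, where $\max t_n$ climbs to some $\delta\in A$. Then, as in the example of Section 1, the limiting path can be continued past $\delta$, and $h$ does not notice the continuation.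

**Step 2.** *This step sets up an induction inside a submodel, so that the climb ends in $A$.* Take a countable $M\prec H(\theta)$ containing $A,T,E_A,(x_t)_{t\in T},(O_n)_n$ with $\delta=M\cap\omega_1\in A$, and $\delta_n\uparrow\delta$. We construct rational simple $h_n\in M$, nodes $t_n\in T\cap M$ and rational $\varepsilon_n>0$ such that $h_n$ is constant on $V_{t_n}$ with value $m_n=\max_Kh_n$. Start with $h_0=0$, $t_0=\{\alpha\}$ for some $\alpha\in A\cap M$, $\varepsilon_0=1$.

**Step 3.** *This step is the inductive move: enter $O_{n+1}$ and prolong $t_n$.* Let $h_n'=h_n+\frac{\varepsilon_n}2x_{t_n}\in M$. By density and elementarity there is a rational simple $g\in M\cap O_{n+1}$ with $\|g-h_n'\|<\varepsilon_n/8$. On $V_{t_n}$ we have $h_n'=m_n+\frac12\varepsilon_n$, so $g\ge m_n+\frac38\varepsilon_n$. Off $V_{t_n}$, $h_n'\le m_n$, so $g\le m_n+\frac18\varepsilon_n$. So $g$ attains its maximum at some path $s\ni t_n$.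

Let $P\subseteq M$ be the finite set of nodes of $g$ and let $u\in M$ be the largest element of the finite chain $(s\cap P)\cup\{t_n\}$. Then $\{p\in P:p\le u\}=s\cap P$: if $p\le u$, then $p\in s$ because $u\in s$ and $s$ is downward closed; if $p\in s\cap P$, then $p\le u$ by the choice of $u$.

Now $A\cap M$ is unbounded in $\delta$. Choose $\alpha\in A\cap M$ with $\alpha>\max u$, $\alpha>\delta_n$ and such that $t_{n+1}:=u\cup\{\alpha\}\not\le p$ for all $p\in P$. This is possible since each $p$ excludes at most one $\alpha$: if $u\cup\{\alpha\}\le p$, then $\alpha$ is the least element of $p$ above $\max u$. Then $t_{n+1}\in T\cap M$, $t_n\le u<t_{n+1}$, and $u$ is the immediate predecessor of $t_{n+1}$.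

Let $s'$ be any path through $t_{n+1}$. It contains $u$, hence $s\cap P$. If $p\in s'\cap P$, then $p$ is comparable with $t_{n+1}$, and $t_{n+1}\not\le p$, so $p<t_{n+1}$, so $p\le u$ and $p\in s\cap P$. So every path through $t_{n+1}$ has trace $s\cap P$ on $P$, and $g$ is constantly equal to $g(s)=\max g$ on $V_{t_{n+1}}$. Put $h_{n+1}=g$ and choose a rational $0<\varepsilon_{n+1}\le\varepsilon_n/4$ with $\bar B(h_{n+1},2\varepsilon_{n+1})\subseteq O_{n+1}$.

**Step 4.** *This step passes to the limit and finds two maximum points.* Since $\|h_{n+1}-h_n\|\le\frac58\varepsilon_n<\varepsilon_n$ and $\varepsilon_{n+1}\le\varepsilon_n/4$, the $h_n$ converge to some $h$ with $\|h-h_n\|\le\frac43\varepsilon_n<2\varepsilon_n$. So $h\in\bigcap O_n$. On $\bigcap_nV_{t_n}$ we have $h=\lim m_n=\lim\max h_n=\max h$. One element of $\bigcap_nV_{t_n}$ is the path $s_\infty=\{t\in T:t\le t_n\text{ for some }n\}$.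

Since $\delta_n<\max t_{n+1}<\delta$ and $\delta_n\uparrow\delta$, we have $\max t_n\uparrow\delta$. Let $c=\bigcup_nt_n\cup\{\delta\}$. It is closed, since a limit point of $c$ below $\delta$ is a limit point of some $t_n$. And it is contained in $A$, *because $\delta\in A$*. For $\alpha\in A$ with $\alpha>\delta$ put $w=c\cup\{\alpha\}\in T$. Its proper predecessors are $c\cap(\gamma+1)$ with $\gamma$ a successor point of $c$. As $\delta$ is a limit point of $c$, such $\gamma$ lies in some $t_n$, is a successor point of $t_n$, and $c\cap(\gamma+1)=t_n\cap(\gamma+1)\in s_\infty$. Each $t_n$ is an initial segment of $w$. So $s_\infty\cup\{w\}$ is a path; it lies in $\bigcap V_{t_n}$, and it differs from $s_\infty$ because $\max w>\delta$. So $h$ attains its maximum at two points. $\blacksquare$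

## 5. Separable subspaces $F\subseteq E_A$ and what they do not see

We turn to part 1. Let $M\prec H(\theta)$ be countable with $A,T,E_A,(x_t)_{t\in T}\in M$, $\delta=M\cap\omega_1$, and put $S=T\cap M$. Some facts, valid for every such $M$:

* $S$ is downward closed in $T$: if $t\in S$, then $t\subseteq M$, so $t\cap(\gamma+1)\in M$ for $\gamma\in t$.
* Let $K_S=\{s\in K_T:s\subseteq S\}$, the space of paths of $S$. It is closed in $K_T$, and metrizable since $S$ is countable. The map $\pi(s)=s\cap S$ is a continuous retraction of $K_T$ onto $K_S$ with $x_t\circ\pi=x_t$ for $t\in S$.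
* Let $F$ be the closed span of $\{1\}\cup\{x_t:t\in S\}$ in $E_A$. By Stone–Weierstrass on $K_S$, $F=\{g\circ\pi:g\in C(K_S)\}\cong C(K_S)$ isometrically, $F^*=\mathcal M(K_S)$ (signed Radon measures), and the rational simple functions with nodes in $S$ are dense in $F$.
* $E_A\cap M\subseteq F$: for $w\in E_A\cap M$ and $n\ge1$, elementarity gives a rational simple function in $M$ within $1/n$ of $w$, and its nodes lie in $S$.

A sensible first attempt is separable reduction: given a locally Lipschitz $f$ on $E_A$, find a point $x\in F$ at which $f|_F$ is Gâteaux differentiable with the required slope (the separable space $F$ is well behaved), and hope that $f$ is differentiable at $x$ on all of $E_A$. It stops at the directions $x_t$ with $t\in T\setminus S$, as two examples with $f=q=\max$ show. First note: if $g\in C(K_S)$ has a unique maximum point $s$, then $q|_F$ is Gâteaux differentiable at $g\circ\pi$ with derivative $\delta_s$. For let $k\in C(K_S)$ and let $s_\tau$ be a maximum point of $g+\tau k$; then $(\max(g+\tau k)-\max g)/\tau$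 lies between $k(s)$ and $k(s_\tau)$, and $s_\tau\to s$ as $\tau\to0$ by uniqueness and compactness. Such $g$ exists for every $s\in K_S$: take minus the distance to $s$ in a compatible metric.

*Example A (the bad $\delta$).* Let $A$ be unbounded and $\delta\in A$. Choose $\alpha_n\in A\cap M$ strictly increasing to $\delta$. The sets $t_n=\{\alpha_0,\dots,\alpha_n\}$ lie in $S$ and form a path $s_\infty\in K_S$. For $\alpha\in A$, $\alpha>\delta$, the node $w=\{\alpha_n:n\in\omega\}\cup\{\delta,\alpha\}$ continues it, and $w\notin M$ because $w\not\subseteq M$. Let $h=g\circ\pi$, where $g$ has the unique maximum point $s_\infty$. Then $q|_F$ is Gâteaux differentiable at $h$. But $\pi(s_\infty\cup\{w\})=s_\infty$, so $h$ has two maximum points in $K_T$ and $q$ is not Gâteaux differentiable at $h$.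

*Example B (every $\delta$).* Let $A$ be unbounded and $u\in S$, $s=\{t\in T:t\le u\}\in K_S$. Let $g$ have the unique maximum point $s$ and $h=g\circ\pi$. For $\alpha\in A$, $\alpha>\delta$, the path $s\cup\{u\cup\{\alpha\}\}$ is mapped by $\pi$ to $s$. So again $q|_F$ is Gâteaux differentiable at $h$ and $q$ is not, whether $\delta\in A$ or not.

Example B also shows the way out, since its failure is visible inside $F$. Take distinct $\alpha_l\in A\cap M$ above $\max u$, and $b_l=x_{u\cup\{\alpha_l\}}\in F$. The paths $s_l=s\cup\{u\cup\{\alpha_l\}\}$ converge to $s$, because each node lies in at most one of the sets $s_l\setminus s$. Put $\tau_l=\sqrt{h(s)-h(s_l)}>0$; then $\tau_l\to0$ and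
$$\frac{q(h+\tau_lb_l)-q(h)}{\tau_l}\ge\frac{h(s_l)+\tau_l-h(s)}{\tau_l}=1-\tau_l\to1,\qquad\text{while}\quad \delta_s(b_l)=0 .$$
So the derivative of $q|_F$ at $h$ is not uniform along the sequence $(b_l)$. The nodes $u\cup\{\alpha_l\}$ form an antichain. Elementarity will always produce such "reflected" sequences in $F$ out of a failure of differentiability in a direction outside $F$. So the strategy is:

* choose $M$ with $\delta\notin A$, so that Example A is excluded;
* find points of $F$ where $f|_F$ is differentiable *uniformly along antichain sequences*.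

The second item requires a differentiability theorem for uniformity over a prescribed family $\mathcal B$ of sets. That is Sections 6 and 7, which do not mention trees.

## 6. Bumps on a line: from a deviation to a larger slope

Suppose a function $\psi$ of one variable is altered on a short interval $(-r,r)$ to $\Phi$, and at $0$ the change is at least $\omega r$. Then somewhere $\Phi$ has slope larger than $\psi'(0)$ by a fixed amount. We need more: a point where the slope exceeds $\psi'(0)$ by $\rho$ and where *all* increments of $\Phi$, at every scale, differ from those of $\psi$ at $0$ by at most a constant times $\sqrt\rho\,|t|$.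

**Lemma 3.** There is an absolute constant $C\ge2$ with the following property. Let $\psi:\mathbb R\to\mathbb R$ be $\Lambda$-Lipschitz ($\Lambda>0$) and differentiable at $0$, and let $\omega>0$. There is $t_*>0$ such that if $0<r<t_*$, $\Phi$ is $\Lambda$-Lipschitz, $\Phi=\psi$ off $(-r,r)$ and $|\Phi(0)-\psi(0)|\ge\omega r$, then there is $u$ with $0<|u|<r$ such that $\Phi'(u)$ exists, $\rho:=\Phi'(u)-\psi'(0)\ge\omega/32$, and
$$|\Phi(u+t)-\Phi(u)-\psi(t)+\psi(0)|\le C\sqrt{\Lambda\rho}\,|t|\qquad(t\in\mathbb R).\tag{2}$$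

*Proof.* **Step 1.** *This step fixes constants depending only on $\psi,\Lambda,\omega$.* Subtracting a constant from both functions, let $\psi(0)=0$; put $a=\psi'(0)$, so $|a|\le\Lambda$. Since $\Phi(r)=\psi(r)$, the hypothesis gives $\omega r\le|\Phi(0)-\Phi(r)|+|\psi(r)-\psi(0)|\le2\Lambda r$. So we may assume $\omega\le2\Lambda$, the statement being vacuous otherwise. Put $\kappa=\omega/(48\Lambda)<1$. Choose, in this order:

* $0<\sigma\le\omega/32$ with $2\sigma+2\sigma/\kappa\le\sqrt{\Lambda\omega/32}$;
* $t_0>0$ with $|\psi(t)-at|\le\sigma|t|$ for $|t|\le t_0$;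
* $0<t_*\le t_0/4$ with $8\Lambda t_*/t_0\le\sqrt{\Lambda\omega/32}$.

Let $r<t_*$ and $\Phi$ be as in the statement.

**Step 2.** *This step isolates the bump.* Let $H(t)=\Phi(t)-at$, so $|H(\pm r)|=|\psi(\pm r)\mp ar|\le\sigma r$. Let $\ell$ be affine with $\ell(\pm r)=H(\pm r)$; then $|\ell|\le\sigma r$ on $[-r,r]$ and $|\ell'|\le\sigma\le\Lambda$. Put $h=H-\ell$ on $[-r,r]$ and $h=0$ elsewhere. Then $h$ is $3\Lambda$-Lipschitz and $|h(0)|\ge\omega r-\sigma r\ge\omega r/2$. We have $\int h'=0$, and $\int|h'|\ge2|h(0)|$ as $h$ runs from $0$ to $h(0)$ and back. So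
$$m:=\int(h')^+=\tfrac12\int|h'|\ge\omega r/2 .$$

**Step 3.** *This step finds $u$: a point of large slope where all difference quotients of the bump are controlled by the square root of the slope.* Let $h^\sharp(\tau)=\sup_{t\ne0}|h(\tau+t)-h(\tau)|/|t|$, a lower semicontinuous function. As $|h(\tau+t)-h(\tau)|$ is at most the integral of $|h'|$ over the interval between $\tau$ and $\tau+t$, $h^\sharp$ is dominated by the uncentered Hardy–Littlewood maximal function of $h'$. By the maximal theorem in $L^2$, with an absolute constant $C_0$,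
$$\int(h^\sharp)^2\le C_0\int|h'|^2\le C_0\cdot3\Lambda\int|h'|=6C_0\Lambda m.$$
Let $G$ be the set of $\tau$ with $|\tau|\le(1-\kappa)r$ at which $h$ is differentiable with $h'(\tau)\ge\omega/16$. The mass of $(h')^+$ on $(1-\kappa)r<|\tau|\le r$ is at most $2\kappa r\cdot3\Lambda=\omega r/8\le m/4$. The mass of $(h')^+$ on $\{h'<\omega/16\}\cap[-r,r]$ is at most $2r\cdot\omega/16=\omega r/8\le m/4$. Hence $\int_Gh'\ge m/2>0$; in particular $G$ has positive measure. If we had $(h^\sharp)^2>12C_0\Lambda h'$ a.e. on $G$, then $\int(h^\sharp)^2>12C_0\Lambda\cdot\frac m2=6C_0\Lambda m$, a contradiction. So the set of $u\in G$ with $h^\sharp(u)^2\le12C_0\Lambda h'(u)$ has positive measure; pick such a $u\ne0$.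

Since $|u|<r$, $\Phi'(u)$ exists and equals $a+h'(u)+\ell'$. So $\rho=h'(u)+\ell'\ge\omega/16-\sigma\ge\omega/32\ge\sigma$. Hence $h'(u)\le\rho+\sigma\le2\rho$ and $h^\sharp(u)\le\sqrt{24C_0\Lambda\rho}$.

**Step 4.** *This step verifies (2) at three scales.* Let $\mathcal E(t)=\Phi(u+t)-\Phi(u)-\psi(t)$. On $[-r,r]$, $\Phi(\tau)=a\tau+h(\tau)+\ell(\tau)$.

* If $|u+t|\le r$, then $|t|\le2r\le t_0$ and $\mathcal E(t)=h(u+t)-h(u)+\ell't-(\psi(t)-at)$, so $|\mathcal E(t)|\le(h^\sharp(u)+2\sigma)|t|$.
* If $|u+t|>r$ and $|t|\le t_0/2$, then $|t|\ge r-|u|\ge\kappa r$, $|u+t|\le r+|t|\le t_0$ and $h(u+t)=0$. From $\Phi(u+t)=\psi(u+t)$ and $\Phi(u)=au+h(u)+\ell(u)$,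
$$\mathcal E(t)=[\psi(u+t)-a(u+t)]+[h(u+t)-h(u)]-\ell(u)-[\psi(t)-at].$$
So $|\mathcal E(t)|\le\sigma(r+|t|)+h^\sharp(u)|t|+\sigma r+\sigma|t|\le(h^\sharp(u)+2\sigma+2\sigma/\kappa)|t|$.
* If $|t|>t_0/2\ge2r$, then $|u+t|>r$, and $|\Phi(u)|\le|\Phi(r)|+\Lambda|r-u|\le3\Lambda r$. So $|\mathcal E(t)|\le|\psi(u+t)-\psi(t)|+|\Phi(u)|\le\Lambda r+3\Lambda r\le8\Lambda(r/t_0)|t|$.

By the choice of constants and $\omega/32\le\rho$, in all cases $|\mathcal E(t)|\le(\sqrt{24C_0}+1)\sqrt{\Lambda\rho}\,|t|$. Take $C=\sqrt{24C_0}+2$. $\square$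

## 7. Differentiability along a family of bounded sets

This section proves, in the form we need, a version of Preiss' theorem (J. Funct. Anal. 91 (1990)).

**Definition.** Let $F$ be a Banach space and $\mathcal B$ a family of bounded subsets of $F$ containing all singletons. A function $g$ is *$\mathcal B$-differentiable* at $x$ with derivative $x^*\in F^*$ if for all $B\in\mathcal B$
$$\lim_{\tau\to0}\ \sup_{b\in B}\Big|\frac{g(x+\tau b)-g(x)}\tau-x^*(b)\Big|=0 .$$

*Example.* If $\mathcal B$ consists of the singletons, this is Gâteaux differentiability; if $\mathcal B$ consists of all bounded sets, it is Fréchet differentiability. In Example B, with $\mathcal B$ containing $\{b_l\}$, $q|_F$ is Gâteaux but not $\mathcal B$-differentiable at $h$.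

Write $f'(x;e)$ for the two-sided derivative of $t\mapsto f(x+te)$ at $t=0$.

**Theorem 4.** Let $\nu$ be an equivalent norm on $F$, $\mathcal B$-differentiable at every point of $F\setminus\{0\}$. Let $f:F\to\mathbb R$ be Lipschitz, suppose $f'(z;h_0)$ exists, and let $\varepsilon>0$. Then there is $x$ with $\|x-z\|<\varepsilon$ at which $f$ is $\mathcal B$-differentiable with derivative $x^*$ satisfying $x^*(h_0)>f'(z;h_0)-\varepsilon$.

*Why one would look for the proof below.* Consider pairs (point $y$, direction $v$) and try to maximize $f'(y;v)-\varphi(v)$, where $\varphi$ is a penalty built from $\nu$, smooth in $v$. If the maximum is attained at $(x,e)$, then $f$ ought to be differentiable at $x$ with derivative $\varphi'(e)$: otherwise a detour of the line $x+te$ in a bad direction $b$ would, by Lemma 3, contain a point $y$ where the slope in a direction $v=e\pm sb$ beats the maximum. The obstacle is that maximizing sequences need not converge to a pair having a directional derivative. For $f(x)=|x|$ on $\mathbb R$, the points $x_n=1/n$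 have the largest possible slope $f'(x_n;1)=1$, but $f'(0;1)$ does not exist. The remedy is to restrict the competition to pairs whose increments stay close to those of the current pair, with a tolerance that grows with the gain. Lemma 3 supplies competitors whose increments deviate by $\sqrt{\text{gain}}$, so the tolerance must be of that order.

*Proof.* **Step 1.** *This step fixes constants and the sets of admissible competitors.* Scale $\nu$ so that $\|\cdot\|\le\nu$. Let $f$ be $L$-Lipschitz for $\|\cdot\|$, and put $\Lambda=L(\|h_0\|+2)+1$, $C_1=C\sqrt{2\Lambda}+3$, with $C$ from Lemma 3. Fix $\kappa_0\ge2\Lambda$ so large that $\alpha_0:=\sqrt{2\Lambda/\kappa_0}$ satisfies $L\alpha_0<\varepsilon$; note $\alpha_0\le1$. For $n\ge1$ let $\kappa_n=\eta_n=2^{-n}$. Let $\Lambda'=2\kappa_0\alpha_0+4$. For $n\ge1$ choose $\varepsilon_n\in(0,1]$ so small that $\alpha_n:=\sqrt{\varepsilon_n/\kappa_n}$ satisfies $(L+\Lambda')\alpha_n\le2^{-n-2}$. Then $\alpha_n\to0$ and $\varepsilon_n=\kappa_n\alpha_n^2\to0$.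

Let $D=\{(y,v)\in F\times F:f'(y;v)\text{ exists}\}$ and $I_y(t;e)=f(y+te)-f(y)$. Put $(x_0,e_0)=(z,h_0)$, $\delta_0=\varepsilon$. Given $(x_k,e_k)\in D$ and $\delta_k>0$ for $k\le n$, let
$$\varphi_n(v)=\sum_{k\le n}\kappa_k\nu(v-e_k)^2,\qquad\Psi_n(y,v)=f'(y;v)-\varphi_n(v).$$
Let $D_n$ be the set of all $(y,v)\in D$ with
$$\|y-x_n\|<\delta_n,\tag{3}$$
$$\Psi_n(y,v)\ge\Psi_n(x_n,e_n),\tag{4}$$
and, if $n\ge1$, also
$$|I_y(t;e_n)-I_{x_n}(t;e_n)|<\Big(\eta_n+C_1\sqrt{\Psi_n(y,v)-\Psi_n(x_n,e_n)}\Big)|t|\qquad(0<|t|\le1).\tag{5}$$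
Clearly $(x_n,e_n)\in D_n$.

**Step 2.** *This step shows that the first penalty keeps all directions near $h_0$ and all slopes bounded.* Let $(y,v)\in D_0$ and $w=\nu(v-h_0)$. By (4) for $n=0$,
$$\kappa_0w^2\le f'(y;v)-f'(z;h_0)\le L(\|h_0\|+w)+L\|h_0\|=2L\|h_0\|+Lw.$$
If $w>1$, dividing by $w$ gives $\kappa_0<\kappa_0w\le2L\|h_0\|+L<2\Lambda$, a contradiction. So $w\le1$, hence $f'(y;v)-f'(z;h_0)\le2\Lambda$, $\kappa_0w^2\le2\Lambda$ and $w\le\alpha_0$. In particular $\Psi_0$ is bounded above on $D_0$.

**Step 3.** *This step describes the induction.* Suppose $(x_k,e_k),\delta_k$ $(k\le n)$ are given with $D_n\subseteq D_{n-1}\subseteq\dots\subseteq D_0$. Since $\Psi_n\le\Psi_0$, $\sup_{D_n}\Psi_n<\infty$. Choose $(x_{n+1},e_{n+1})\in D_n$ with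
$$\Psi_n(x_{n+1},e_{n+1})\ge\sup_{D_n}\Psi_n-\varepsilon_{n+1}.$$
The new penalty term vanishes at $e_{n+1}$, so $\Psi_{n+1}(x_{n+1},e_{n+1})=\Psi_n(x_{n+1},e_{n+1})\ge\Psi_n(x_n,e_n)$. Let $0<\delta_{n+1}\le\frac12(\delta_n-\|x_{n+1}-x_n\|)$, to be further restricted in Step 5. Then $\bar B(x_{n+1},\delta_{n+1})\subseteq B(x_n,\delta_n)$.

**Step 4.** *This step begins the proof that $D_{n+1}\subseteq D_n$ and records that members of $D_n$ are nearly optimal.* Let $(y,v)\in D_{n+1}$. Condition (3) for $D_n$ is clear, and
$$\Psi_n(y,v)\ge\Psi_{n+1}(y,v)\ge\Psi_{n+1}(x_{n+1},e_{n+1})\ge\Psi_n(x_n,e_n)$$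
gives (4). For $n=0$ nothing more is needed. Let $n\ge1$. Conditions (3) and (4) pass in the same way from index $k+1$ to index $k$ for all $k\le n$, so $(y,v)\in D_0$ and Step 2 applies to it.

For $(y',v')\in D_n\subseteq D_{n-1}$, the choice of $(x_n,e_n)$ gives
$$\Psi_n(y',v')=\Psi_{n-1}(y',v')-\kappa_n\nu(v'-e_n)^2\le\Psi_n(x_n,e_n)+\varepsilon_n-\kappa_n\nu(v'-e_n)^2 .$$
Together with (4) for $(y',v')$ this yields
$$\Psi_n(y',v')-\Psi_n(x_n,e_n)\le\varepsilon_n,\qquad\nu(v'-e_n)\le\alpha_n\qquad((y',v')\in D_n,\ n\ge1).\tag{6}$$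
In particular $\nu(e_{n+1}-e_n)\le\alpha_n$. All $(x_k,e_k)$, $k\le n+1$, lie in $D_0$, so $\nu(e_k-h_0)\le\alpha_0\le1$. Hence
$$|\varphi_n(e_{n+1})-\varphi_n(e_n)|\le\sum_{k\le n}\kappa_k\,\nu(e_{n+1}-e_n)\big(\nu(e_{n+1}-e_k)+\nu(e_n-e_k)\big)\le\Big(2\kappa_0\alpha_0+4\sum_{k\ge1}\kappa_k\Big)\alpha_n=\Lambda'\alpha_n .$$

**Step 5.** *This step verifies (5) for $(y,v)$ at index $n$, choosing $\delta_{n+1}$ on the way.* Put
$$\Delta'=\Psi_{n+1}(y,v)-\Psi_{n+1}(x_{n+1},e_{n+1})\ge0,\quad\Delta''=\Psi_n(x_{n+1},e_{n+1})-\Psi_n(x_n,e_n)\ge0,\quad\Delta=\Psi_n(y,v)-\Psi_n(x_n,e_n).$$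
Then $\Delta\ge\Psi_{n+1}(y,v)-\Psi_n(x_n,e_n)=\Delta'+\Delta''$. Since $\Psi_n(x_n,e_n)\ge\Psi_0(x_0,e_0)=f'(z;h_0)$, Step 2 gives $\Delta'+\Delta''\le f'(y;v)-f'(z;h_0)\le2\Lambda$. If $\Delta'+\Delta''>0$, then $\sqrt{\Delta'+\Delta''}-\sqrt{\Delta'}=\Delta''/(\sqrt{\Delta'+\Delta''}+\sqrt{\Delta'})\ge\Delta''/(2\sqrt{2\Lambda})$. As $C_1\ge2\sqrt{2\Lambda}$ (recall $C\ge2$), in every case
$$C_1\big(\sqrt{\Delta'+\Delta''}-\sqrt{\Delta'}\big)\ge\Delta''.\tag{7}$$
Choose $\xi_n\in(0,1)$, depending only on $(x_n,e_n)$ and $(x_{n+1},e_{n+1})$, with $|I_{x_i}(t;e_i)-tf'(x_i;e_i)|\le2^{-n-3}|t|$ for $|t|\le\xi_n$, $i=n,n+1$.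

*Small $t$: $0<|t|\le\xi_n$.* By the definition of $\Psi_n$, $f'(x_{n+1};e_{n+1})-f'(x_n;e_n)=\Delta''+\varphi_n(e_{n+1})-\varphi_n(e_n)$. Pass from $I_y(t;e_n)$ to $I_y(t;e_{n+1})$ (cost $L\alpha_n|t|$), to $I_{x_{n+1}}(t;e_{n+1})$ (cost less than $(\eta_{n+1}+C_1\sqrt{\Delta'})|t|$ by (5) for $D_{n+1}$), to $tf'(x_{n+1};e_{n+1})$ (cost $2^{-n-3}|t|$), to $tf'(x_n;e_n)$ (cost $(\Delta''+\Lambda'\alpha_n)|t|$), to $I_{x_n}(t;e_n)$ (cost $2^{-n-3}|t|$). Altogether
$$|I_y(t;e_n)-I_{x_n}(t;e_n)|<|t|\big[L\alpha_n+\eta_{n+1}+C_1\sqrt{\Delta'}+2^{-n-2}+\Delta''+\Lambda'\alpha_n\big].$$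
Here $(L+\Lambda')\alpha_n\le2^{-n-2}$, so the terms without $\Delta$'s add up to at most $2^{-n-1}+2^{-n-2}+2^{-n-2}=\eta_n$. By (7) the other terms are at most $C_1\sqrt{\Delta'+\Delta''}\le C_1\sqrt\Delta$.

*Large $t$: $\xi_n\le|t|\le1$.* By (5) for $(x_{n+1},e_{n+1})\in D_n$ and compactness there is $\gamma_n>0$ with $|I_{x_{n+1}}(t;e_n)-I_{x_n}(t;e_n)|\le(\eta_n+C_1\sqrt{\Delta''})|t|-\gamma_n$ for these $t$. Now restrict $\delta_{n+1}$ so that $2L\delta_{n+1}<\gamma_n$. Since $|I_y(t;e_n)-I_{x_{n+1}}(t;e_n)|\le2L\|y-x_{n+1}\|<\gamma_n$ and $\Delta''\le\Delta$, we get $|I_y(t;e_n)-I_{x_n}(t;e_n)|<(\eta_n+C_1\sqrt\Delta)|t|$.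

So (5) holds, $D_{n+1}\subseteq D_n$, the construction proceeds, and (6) holds for all $n\ge1$.

**Step 6.** *This step passes to the limit pair $(x,e)$ and shows that $f'(x;e)$ exists.* For $m\ge n$, $(x_m,e_m)\in D_m\subseteq D_n$. Since $\delta_{n+1}\le\delta_n/2$ and $\bar B(x_{n+1},\delta_{n+1})\subseteq B(x_n,\delta_n)$, we have $x_n\to x$ with $\|x-x_n\|<\delta_n$; in particular $\|x-z\|<\varepsilon$. By (6), $e_n\to e$ with $\|e-e_n\|\le\nu(e-e_n)\le\alpha_n$, and for $n=0$ this holds by Step 2. Apply (5) and (6) to $(x_m,e_m)\in D_n$ and let $m\to\infty$: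
$$|I_x(t;e_n)-I_{x_n}(t;e_n)|\le(\eta_n+C_1\sqrt{\varepsilon_n})|t|\qquad(|t|\le1,\ n\ge1).\tag{8}$$
So $\limsup_{t\to0}|I_x(t;e)/t-f'(x_n;e_n)|\le\eta_n+C_1\sqrt{\varepsilon_n}+L\alpha_n\to0$. Hence $(f'(x_n;e_n))$ is Cauchy, and $f'(x;e)$ exists and equals its limit.

Let $\varphi=\sum_{k\ge0}\kappa_k\nu(\cdot-e_k)^2$, finite since $(e_k)$ is bounded, and $\Psi(y,v)=f'(y;v)-\varphi(v)$. We have $\varphi_n(e_n)\to\varphi(e)$ by dominated convergence: $\nu(e_n-e_k)^2\to\nu(e-e_k)^2$ for each $k$, and the terms are at most $4\kappa_k$. As $\Psi_n(x_n,e_n)$ is nondecreasing in $n$, we get $\Psi_n(x_n,e_n)\uparrow\Psi(x,e)$. Also $\Psi_n\ge\Psi$.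

**Step 7.** *This step shows that the total penalty $\varphi$ is $\mathcal B$-differentiable at $e$.* Each $\nu(\cdot-e_k)^2$ is $\mathcal B$-differentiable everywhere: away from $e_k$, write $\nu_1^2-\nu_0^2=(\nu_1+\nu_0)(\nu_1-\nu_0)$ and use that $\nu$ is $\mathcal B$-differentiable there and the sets in $\mathcal B$ are bounded; at $e_k$, $\nu(\tau b)^2/\tau=\tau\nu(b)^2\to0$ uniformly on $B$. For $0<|\tau|\le1$ the difference quotient of $\kappa_k\nu(\cdot-e_k)^2$ at $e$ in direction $b$ is at most $\kappa_k\,\nu(b)(2\nu(e-e_k)+\nu(b))$ in absolute value, which is summable over $k$ uniformly on $B$. So $\varphi$ is $\mathcal B$-differentiable at $e$. Let $x^*\in F^*$ be its derivative there.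

**Step 8.** *This step proves that $f$ is $\mathcal B$-differentiable at $x$ with derivative $x^*$, by turning a failure into a pair that is too good.* Suppose not: there are $B\in\mathcal B$, $c\in(0,1)$, $b_j\in B$, $0\ne\tau_j\to0$ with
$$|f(x+\tau_jb_j)-f(x)-\tau_jx^*(b_j)|>c|\tau_j|.$$
Let $\beta_0=1+\sup_B\|b\|$. By Step 7 we may fix $s\in(0,1]$ with
$$|\varphi(e\pm sb)-\varphi(e)\mp s\,x^*(b)|\le\tfrac{cs}{64}\ (b\in B),\qquad s(L+\|x^*\|)\beta_0\le\min\{1,\tfrac18\sqrt{cs}\}.$$
*The detour.* Put $t_j=|\tau_j|/s$, $\chi_j(t)=(1-|t|/t_j)^+$ and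
$$\gamma_j(t)=x+te+\chi_j(t)\tau_jb_j,\quad G_j(t)=\chi_j(t)\tau_jx^*(b_j),\quad\Phi_j=f\circ\gamma_j-G_j,\quad\psi(t)=f(x+te).$$
The function $\chi_j\tau_j$ is $s$-Lipschitz and $\|e\|\le\|h_0\|+1$. So $\Phi_j$ has Lipschitz constant at most $L\|e\|+s(L+\|x^*\|)\beta_0\le L(\|h_0\|+1)+1\le\Lambda$, and $\psi$ is $\Lambda$-Lipschitz too. Moreover $\Phi_j=\psi$ for $|t|\ge t_j$, $\psi'(0)=f'(x;e)$, and $|\Phi_j(0)-\psi(0)|>c|\tau_j|=cs\,t_j$.

*The better pair.* The number $t_*$ of Lemma 3 for $\omega=cs$ depends only on $\psi,\Lambda,\omega$. So for large $j$ we may apply the lemma with $r=t_j$. We get $0<|u|<t_j$ with $\rho=\Phi_j'(u)-f'(x;e)\ge cs/32$ and (2). Let $y=\gamma_j(u)$ and $v=\gamma_j'(u)=e+\varsigma b_j$ with $\varsigma=\pm s$; then $G_j'(u)=\varsigma x^*(b_j)$. As $\gamma_j$ is affine near $u$, $f'(y;v)$ exists and equals $\Phi_j'(u)+\varsigma x^*(b_j)$. So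
$$\Delta:=\Psi(y,v)-\Psi(x,e)=\rho-[\varphi(e+\varsigma b_j)-\varphi(e)-\varsigma x^*(b_j)]\ge\rho-\tfrac{cs}{64}\ge\tfrac\rho2\ge\tfrac{cs}{64}.$$

*Its increments.* We have $\|\gamma_j(u+t)-(y+te)\|\le s\beta_0|t|$ and $|G_j(u+t)-G_j(u)|\le s\|x^*\|\beta_0|t|$. Since $f(\gamma_j(u+t))-f(y)=\Phi_j(u+t)-\Phi_j(u)+G_j(u+t)-G_j(u)$, (2) gives
$$|I_y(t;e)-I_x(t;e)|\le\big[C\sqrt{\Lambda\rho}+s(L+\|x^*\|)\beta_0\big]|t|\le(C\sqrt{2\Lambda}+1)\sqrt\Delta\,|t|=(C_1-2)\sqrt\Delta\,|t|,$$
where we used $\rho\le2\Delta$ and $\frac18\sqrt{cs}\le\sqrt\Delta$.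

*The contradiction.* Fix beforehand $n\ge1$ with $2L\alpha_n+C_1\sqrt{\varepsilon_n}<\frac18\sqrt{cs}\ (\le\sqrt\Delta)$ and $\varepsilon_n<cs/64$. Let $j$ be so large that also $\|y-x_n\|<\delta_n$; this is possible since $\|x-x_n\|<\delta_n$ and $\|y-x\|\le t_j\|e\|+|\tau_j|\beta_0\to0$. As $\Psi_n\ge\Psi$ and $\Psi_n(x_n,e_n)\le\Psi(x,e)$, we have $\Delta_n:=\Psi_n(y,v)-\Psi_n(x_n,e_n)\ge\Delta$. Passing from $e_n$ to $e$ at $y$, then from $y$ to $x$, then from $e$ to $e_n$ at $x$, then using (8), we get for $0<|t|\le1$
$$|I_y(t;e_n)-I_{x_n}(t;e_n)|\le|t|\big[2L\alpha_n+(C_1-2)\sqrt\Delta+\eta_n+C_1\sqrt{\varepsilon_n}\big]<|t|\big(\eta_n+C_1\sqrt{\Delta_n}\big).$$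
So $(y,v)\in D_n$, and (6) gives $\Delta\le\Delta_n\le\varepsilon_n<cs/64\le\Delta$, a contradiction.

**Step 9.** *This step reads off the slope in direction $h_0$.* Singletons belong to $\mathcal B$, so $x^*(e)=f'(x;e)=\Psi(x,e)+\varphi(e)\ge\Psi_0(z,h_0)=f'(z;h_0)$ and $\|x^*\|\le L$. As $\|e-h_0\|\le\alpha_0$, $x^*(h_0)\ge f'(z;h_0)-L\alpha_0>f'(z;h_0)-\varepsilon$. $\blacksquare$

## 8. From one direction to the Clarke subgradient

Let $\omega_1\setminus A$ be stationary, $E=E_A$, and $f:U\to\mathbb R$ locally Lipschitz on an open $U\subseteq E$. The whole Preiss property follows from a statement about one direction at a time.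

**Proposition 5.** Let $x_0\in U$, $h_0\in E$, $\varepsilon_0>0$, $\lambda<f^\circ(x_0;h_0)$. There is $x\in U\cap B(x_0,\varepsilon_0)$ at which $f$ is Gâteaux differentiable with $\langle\nabla f(x),h_0\rangle>\lambda$.

*Proposition 5 implies that $E$ is Preiss.* Let $D$ be the set of all Gâteaux differentiability points of $f$. It is dense in $U$: apply Proposition 5 with $h_0=0$, $\lambda=-1$.

The function $f^\circ(\cdot;h)$ is upper semicontinuous: if $f^\circ(x;h)<c'<c$, there is $\eta>0$ such that $(f(y+th)-f(y))/t<c'$ for $\|y-x\|<\eta$, $0<t<\eta$, and then $f^\circ(x';h)\le c'$ for $\|x'-x\|<\eta$. If $y\in D$, then $\langle\nabla f(y),h\rangle\le f^\circ(y;h)$. So any $x^*$ in the intersection satisfies $\langle x^*,h\rangle\le\inf_\varepsilon\sup_{U\cap B(x,\varepsilon)}f^\circ(\cdot;h)=f^\circ(x;h)$ for all $h$, that is, $x^*\in\partial f(x)$.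

Conversely, suppose $x^*\in\partial f(x)$ lay outside $\overline{\mathrm{conv}}^{w^*}\{\nabla f(y):y\in D\cap B(x,\varepsilon)\}$ for some $\varepsilon$. By Hahn–Banach in $(E^*,w^*)$, whose continuous functionals are the evaluations at points of $E$, there is $h\in E$ with $\lambda:=\sup_{y\in D\cap B(x,\varepsilon)}\langle\nabla f(y),h\rangle<\langle x^*,h\rangle\le f^\circ(x;h)$. This contradicts Proposition 5 for $x_0=x$, $h_0=h$, $\varepsilon_0=\varepsilon$. $\square$

The proof of Proposition 5 occupies the next three sections. Increasing $\lambda$ and decreasing $\varepsilon_0$, we may take both rational. Fix $L$ and a rational $\zeta\in(0,\varepsilon_0)$ with $B(x_0,3\zeta)\subseteq U$ and $f$ $L$-Lipschitz on $B(x_0,3\zeta)$. **Fix** a countable $M\prec H(\theta)$ with $A,T,E,(x_t)_{t\in T},U,f,x_0,h_0\in M$ and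
$$\delta:=M\cap\omega_1\notin A,$$
and let $S,K_S,\pi,F$ be as in Section 5. Since $E\cap M\subseteq F$, we have $x_0,h_0\in F$.

## 9. Antichains in $M$ under the nodes outside $M$

Now comes the only place where $\delta\notin A$ is used. For $t\in T$ let $t^-=t\setminus\{\max t\}$, a closed set since $\max t$ is not a limit point of $t$. Put
$$R_\gamma=\{t\in T:t^-\ne\emptyset,\ \max t^-=\gamma\}\ (\gamma\in A),\qquad R_*=\{t\in T:t^-=\emptyset\}.$$
These are antichains. Indeed, if $t<t'$, then $t\subseteq(t')^-$. So $(t')^-\ne\emptyset$ and $t'\notin R_*$; and if $t^-\ne\emptyset$, then $\max(t')^-\ge\max t>\max t^-$, so $t,t'$ are not both in one $R_\gamma$. For example, the nodes $u\cup\{\alpha\}$ of Example B all lie in $R_{\max u}$.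

**Lemma 6.** For every $t\in T\setminus M$ there are an antichain $R\in M$ of $T$ and $r\in R\setminus M$ with $r\le t$.

*Proof.* The idea is to take the first predecessor of $t$ that lies outside $M$ and to see that the point just below its top is in $M$. Let $\gamma_0$ be the least successor point $\gamma$ of $t$ with $t\cap(\gamma+1)\notin M$; it exists, as $\gamma=\max t$ qualifies. Let $r=t\cap(\gamma_0+1)\in T\setminus M$. If $r^-=\emptyset$, take $R=R_*\in M$.

Otherwise let $\gamma_1=\max r^-\in A$. For successor points $\gamma<\gamma_0$ of $t$ we have $t\cap(\gamma+1)\in M$, so its maximum $\gamma$ is in $M\cap\omega_1$, that is, $\gamma<\delta$. If $\gamma_1$ is a successor point of $t$, then $\gamma_1<\delta$. If $\gamma_1$ is a limit point of $t$, it is a limit of successor points of $t$: for $\beta<\gamma_1$ the least element of $t$ above $\beta$ is below $\gamma_1$ and is a successor point of $t$. So in any case $\gamma_1\le\delta$. Since $\gamma_1\in A$ and $\delta\notin A$, we get $\gamma_1<\delta$. Hence $\gamma_1\in M$, $R_{\gamma_1}\in M$,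 and $r\in R_{\gamma_1}\setminus M$. $\square$

Let $\mathcal R$ be the countable set of all antichains $R\in M$ of $T$. Let $\mathcal B$ be the family of all sets $B=\{b_l:l\in\mathbb N\}\subseteq F$ of the form
$$b_l=g+\sum_{i\le k}q_ix_{t_{i,l}},\qquad g\in F,\ k\ge0,\ q_i\in\mathbb R,\ t_{i,l}\in S,\ r_{i,l}\le t_{i,l},\ r_{i,l}\in R_i\cap S,\ R_i\in\mathcal R,$$
with $l\mapsto r_{i,l}$ injective for each $i$. These sets are bounded, and $k=0$ gives the singletons. The set $\{b_l\}$ of Example B is one of them, with $g=0$, $k=1$, $q_1=1$, $r_{1,l}=t_{1,l}=u\cup\{\alpha_l\}$, $R_1=R_{\max u}$.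

## 10. A norm on $F$ smooth along antichain sequences

To apply Theorem 4 on $F$ we need a $\mathcal B$-smooth norm. The worry is mass escaping along an antichain; so the dual norm is made to watch the mass on each $\bigcup_{r\in R}V_r$, $R\in\mathcal R$.

**Lemma 7.** $F$ has an equivalent norm $\nu$ that is $\mathcal B$-differentiable at every point of $F\setminus\{0\}$.

*Proof.* **Step 1.** *This step defines the norm.* Write $V_r$ also for $V_r\cap K_S$. For $R\in\mathcal R$, $O_R=\bigcup_{r\in R\cap S}V_r\subseteq K_S$ is open, and the union is a disjoint union of clopen sets because $R$ is an antichain. Enumerate $\mathcal R=\{R^1,R^2,\dots\}$, with repetitions if necessary, let $(g_j)$ be dense in the unit ball of $F$, and for $\mu\in F^*=\mathcal M(K_S)$ put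
$$N(\mu)=\|\mu\|+\sum_{i\ge1}2^{-i}|\mu|(O_{R^i}),\qquad|\mu|_*^2=N(\mu)^2+\sum_{j\ge1}2^{-j}\mu(g_j)^2.$$
For open $O$, $|\mu|(O)$ is the supremum of $\mu(g)$ over $g\in C(K_S)$ with $|g|\le1$ and support in $O$. So $\mu\mapsto|\mu|(O)$ is a weak$^*$ lower semicontinuous (lsc) seminorm. Hence $|\cdot|_*$ is an equivalent weak$^*$ lsc norm on $F^*$, and so it is dual to an equivalent norm $\nu$ on $F$.

**Step 2.** *This step reduces $\mathcal B$-differentiability to uniform convergence of norming functionals.* Let $e\ne0$, $|\mu|_*=1$, $\mu(e)=\nu(e)$. Let $B\in\mathcal B$, $b_k'\in B$, $0\ne\tau_k\to0$, and choose $|\mu_k|_*=1$ with $\mu_k(e+\tau_kb_k')=\nu(e+\tau_kb_k')$. From $\nu(e+\tau_kb'_k)\ge\mu(e+\tau_kb_k')$ and $\nu(e)\ge\mu_k(e)$, the quotient $(\nu(e+\tau_kb_k')-\nu(e))/\tau_k$ lies between $\mu(b_k')$ and $\mu_k(b_k')$. So it suffices to show $\sup_{b\in B}|(\mu_k-\mu)(b)|\to0$.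

**Step 3.** *This step derives convergence of $\mu_k$, and of its mass on each $O_R$.* We have $\mu_k(e)=\nu(e+\tau_kb_k')-\tau_k\mu_k(b_k')\to\nu(e)$. So $|\mu_k+\mu|_*\ge(\mu_k+\mu)(e)/\nu(e)\to2$, and
$$2|\mu_k|_*^2+2|\mu|_*^2-|\mu_k+\mu|_*^2\to0 .$$
This expression is the sum of the corresponding expressions for the seminorms $N$ and $2^{-j/2}|\mu(g_j)|$. For any seminorm $n$, $2n(\mu_k)^2+2n(\mu)^2-n(\mu_k+\mu)^2\ge(n(\mu_k)-n(\mu))^2\ge0$; and for the linear functional $\mu\mapsto\mu(g_j)$ the corresponding expression equals $(\mu_k(g_j)-\mu(g_j))^2$. So all summands tend to $0$: $N(\mu_k)\to N(\mu)$, and $\mu_k(g_j)\to\mu(g_j)$ for all $j$. As $(\mu_k)$ is bounded, $\mu_k\to\mu$ weak$^*$.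

Each term of $N$, and the sum of all other terms, is weak$^*$ lsc. If $a_k+b_k\to a+b$, $\liminf a_k\ge a$ and $\liminf b_k\ge b$, then $\limsup a_k\le a+b-\liminf b_k\le a$. So each term converges: $|\mu_k|(O_R)\to|\mu|(O_R)$ for $R\in\mathcal R$.

**Step 4.** *This step shows that no mass escapes along an antichain, and concludes.* Let $\eta>0$ and $R\in\mathcal R$. By countable additivity there is a finite $Q\subseteq R\cap S$ such that $W=\bigcup_{r\in Q}V_r$ satisfies $|\mu|(O_R\setminus W)<\eta$. Since $W$ is open, $\liminf_k|\mu_k|(W)\ge|\mu|(W)$, so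
$$\limsup_k|\mu_k|(O_R\setminus W)\le|\mu|(O_R)-|\mu|(W)<\eta .$$
Apply this to each $R_i$ in the description of $B$, with finite $Q_i$ and corresponding $W_i$. By injectivity, for all but finitely many $l$ we have $r_{i,l}\notin Q_i$ for all $i$. For these $l$, $V_{t_{i,l}}\subseteq V_{r_{i,l}}\subseteq O_{R_i}\setminus W_i$ and
$$|(\mu_k-\mu)(b_l)|\le|(\mu_k-\mu)(g)|+\sum_i|q_i|\,(|\mu_k|+|\mu|)(O_{R_i}\setminus W_i).$$
For the remaining finitely many $l$ use weak$^*$ convergence. So $\limsup_k\sup_B|(\mu_k-\mu)(b)|\le2\eta\sum_i|q_i|$, and $\eta$ was arbitrary. $\square$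

## 11. Reflecting a failure of differentiability into $F$

We finish the proof of Proposition 5.

**Step 1.** *This step finds the point $x\in F$.* Since $f^\circ(x_0;h_0)>\lambda$, elementarity gives $y\in E\cap M\subseteq F$ and $t>0$ in $M$ with $y,\,y+th_0\in B(x_0,\zeta/2)$ and $f(y+th_0)-f(y)>\lambda t$. The function $\tau\mapsto f(y+\tau h_0)$ is Lipschitz on $[0,t]$, hence the integral of its derivative, so there is $z=y+\tau h_0$, $0<\tau<t$, with $f'(z;h_0)>\lambda$; and $z\in F\cap B(x_0,\zeta/2)$. Extend $f|_{F\cap B(x_0,3\zeta)}$ to a Lipschitz function on $F$ (McShane) and apply Theorem 4, with the norm of Lemma 7 and $\varepsilon=\min\{\zeta/2,\ f'(z;h_0)-\lambda\}$. Near the points concerned the extension agrees with $f|_F$. We get $x\in F\cap B(x_0,\zeta)$ at which $f|_F$ is $\mathcal B$-differentiable with derivative $\mu\in F^*=\mathcal M(K_S)$ and $\mu(h_0)>\lambda$.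

**Step 2.** *This step names the candidate derivative on $E$ and reduces to simple directions.* Let $d\in E^*$, $d(h)=\mu(h|_{K_S})$. Then $d=\mu$ on $F$. For $t\in T\setminus S$, no path contained in $S$ contains $t$, so $x_t|_{K_S}=0$ and $d(x_t)=0$. Since $f$ is $L$-Lipschitz near $x$, $d$ is bounded and rational simple functions are dense in $E$, it suffices to show $f'(x;h)=d(h)$ for rational simple $h$. Write
$$h=g+\sum_{i\le k}q_ix_{t_i},\qquad g\text{ rational simple with nodes in }S\ (\text{so }g\in M),\quad q_i\in\mathbb Q,\quad t_i\in T\setminus S .$$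
Then $d(h)=\mu(g)$. If $k=0$, the claim is the differentiability of $f|_F$. Let $k\ge1$ and suppose the claim fails.

**Step 3.** *This step replaces all data of the failure by data in $M$, except the nodes $t_i$.* There are a rational $c>0$ and reals $0\ne\tau_l\to0$ with
$$|f(x+\tau_lh)-f(x)-\tau_l\mu(g)|>4c|\tau_l|.\tag{9}$$
By continuity of $f$ this is an open condition on $\tau_l$, so we may take the $\tau_l$ rational, and also $|\tau_l|(\|g\|+\sum_i|q_i|)<\zeta$ for all $l$. Pick $d_0\in\mathbb Q$ with $|d_0-\mu(g)|<c/4$, and rational simple $x_l$ with nodes in $S$ (so $x_l\in M$) with $\|x_l-x\|<\zeta$ and $2L\|x_l-x\|\le c|\tau_l|/4$. For arbitrary $t_i'\in T$ we have $\|g+\sum q_ix_{t_i'}\|\le\|g\|+\sum|q_i|$. So all points at which $f$ is evaluated below lie in $B(x_0,3\zeta)$, where $f$ is $L$-Lipschitz. From (9),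
$$|f(x_l+\tau_lh)-f(x_l)-\tau_ld_0|>3c|\tau_l|.\tag{10}$$

**Step 4.** *This step reflects the nodes $t_i$ into $M$, a new copy for each $l$.* By Lemma 6 choose $R_i\in\mathcal R$ and $r_i\in R_i\setminus M$ with $r_i\le t_i$. Proceed inductively on $l$, and let $Q_l=\{r_{i,l'}:i\le k,\ l'<l\}$, a finite subset of $M$. The statement

> there are $t_i'\in T$, $r_i'\in R_i\setminus Q_l$ $(i\le k)$ with $r_i'\le t_i'$, $x_l+\tau_l(g+\sum_iq_ix_{t_i'})\in U$ and $|f(x_l+\tau_l(g+\sum_iq_ix_{t_i'}))-f(x_l)-\tau_ld_0|>3c|\tau_l|$

holds in $H(\theta)$, witnessed by $t_i,r_i$: the inequality is (10), and $r_i\notin M\supseteq Q_l$. Its parameters are in $M$. So it has witnesses $t_{i,l},r_{i,l}\in M$. By the choice of $Q_l$, $l\mapsto r_{i,l}$ is injective for each $i$. So $B=\{b_l\}$ with $b_l=g+\sum_iq_ix_{t_{i,l}}$ belongs to $\mathcal B$, and, replacing $x_l$ by $x$,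
$$|f(x+\tau_lb_l)-f(x)-\tau_ld_0|>3c|\tau_l|-\tfrac c4|\tau_l|=\tfrac{11}4c|\tau_l|.$$

**Step 5.** *This step contradicts $\mathcal B$-differentiability.* For large $l$, $|f(x+\tau_lb_l)-f(x)-\tau_l\mu(b_l)|\le c|\tau_l|$. Moreover $|\mu(b_l)-\mu(g)|\le\sum_i|q_i|\,|\mu|(V_{r_{i,l}})\to0$, since for fixed $i$ the sets $V_{r_{i,l}}$ $(l\in\mathbb N)$ are disjoint. So for large $l$
$$|f(x+\tau_lb_l)-f(x)-\tau_ld_0|\le\big(c+c+\tfrac c4\big)|\tau_l|=\tfrac94c|\tau_l|,$$
a contradiction. Hence $\nabla f(x)=d$ and $\langle d,h_0\rangle=\mu(h_0)>\lambda$. Also $x\in U\cap B(x_0,\varepsilon_0)$, since $\zeta<\varepsilon_0$. This proves Proposition 5, hence part 1 of Theorem 1. $\blacksquare$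

With a set $A$ that is stationary and co-stationary, Theorem 1 gives a Preiss space that is not of class (S) and not even weak Asplund.

## 12. Which $E_A$ are Preiss, and which are of class (S)

The answer to the question does not need this section, but the two conditions on $A$ turn out to be exact.

**Theorem 8.** Let $A\subseteq\omega_1$.

(a) $E_A$ is of class (S) iff $E_A$ is weak Asplund iff $A$ is nonstationary.

(b) $E_A$ is Preiss iff every continuous convex function on $E_A$ is densely Gâteaux differentiable iff $\omega_1\setminus A$ is stationary. If $\omega_1\setminus A$ is nonstationary, some continuous sublinear function on $E_A$ is nowhere Gâteaux differentiable.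

So $E_A$ is Preiss and not of class (S) exactly when $A$ is stationary and co-stationary.

*Proof of (a).* **Step 1.** *This step disposes of the easy implications.* Class (S) implies weak Asplund. A continuous convex function on an open convex set (a Baire space) is locally Lipschitz, its subdifferential is a weak$^*$ usco by the argument of Section 4, Step 1, and (1) shows that the function is Gâteaux differentiable wherever a selection of the subdifferential is weak$^*$ continuous. If $A$ is stationary, $E_A$ is not weak Asplund by Theorem 1. It remains to show that $E_A$ is of class (S) if $A$ is nonstationary.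

**Step 2.** *This step splits $T$ into countably many antichains.* Let $D$ be a club disjoint from $A$. Enumerate $D\cup\{0\}$ increasingly as $(d_\xi)_{\xi<\omega_1}$, and let $J_\xi=[d_\xi,d_{\xi+1})$, with injections $\iota_\xi:J_\xi\to\omega$. Each $t\in T$ meets only finitely many $J_\xi$: otherwise choose $\xi_0<\xi_1<\cdots$ and $\gamma_i\in t\cap J_{\xi_i}$. Since $d_{\xi_i}\le\gamma_i<d_{\xi_{i+1}}$, we get $\sup\gamma_i=\sup d_{\xi_i}\in t\cap D$, but $t\cap D\subseteq A\cap D=\emptyset$. Let $k(t)$ be the number of $J_\xi$ met by $t$, $J_{\xi(t)}$ the last of them, and $\chi(t)=(k(t),\iota_{\xi(t)}(\max t))\in\omega\times\omega$. If $t\le t'$ and $\chi(t)=\chi(t')$, then $t,t'$ meet the same intervals, so $\xi(t)=\xi(t')$ and $\max t=\max t'$, so $t=t'$. Hence $T=\bigcup_{n\ge1}T_n$ with pairwise disjoint antichains $T_n$.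

**Step 3.** *This step maps $E_A^*$ into a $c_0(\Gamma)$.* A path meets an antichain at most once. So any sequence of distinct $x_t$, $t\in T_n$, is bounded and pointwise null, that is, weakly null. Let $\Gamma=\{1\}\cup\bigcup_n\{\frac1nx_t:t\in T_n\}$. Every sequence of distinct elements of $\Gamma$ has a weakly null subsequence: either infinitely many terms come from one $T_n$, or a subsequence tends to $0$ in norm. So for $\mu\in E_A^*$ and $\varepsilon>0$ only finitely many $k\in\Gamma$ have $|\mu(k)|\ge\varepsilon$, and $J\mu=(\mu(k))_{k\in\Gamma}$ defines a bounded linear map $J:E_A^*\to c_0(\Gamma)$. It is injective, since $\Gamma$ has dense span, and weak$^*$-to-pointwise continuous.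

**Step 4.** *This step transports a rotund norm back.* Day's norm $\|y\|_{\mathrm{Day}}=\sup(\sum_i4^{-i}y(k_i)^2)^{1/2}$, with the supremum over finite sequences of distinct $k_1,k_2,\ldots\in\Gamma$, is an equivalent rotund norm on $c_0(\Gamma)$ (Day's theorem) and is pointwise lsc. So $|\mu|=(\|\mu\|^2+\|J\mu\|_{\mathrm{Day}}^2)^{1/2}$ is an equivalent weak$^*$ lsc norm on $E_A^*$, hence a dual norm. It is rotund: if $|\mu|=|\mu'|=1$ and $|\mu+\mu'|=2$, then, as in Section 10, Step 3, $2\|J\mu\|_{\mathrm{Day}}^2+2\|J\mu'\|_{\mathrm{Day}}^2-\|J\mu+J\mu'\|_{\mathrm{Day}}^2=0$. This forces $\|J\mu\|_{\mathrm{Day}}=\|J\mu'\|_{\mathrm{Day}}=\frac12\|J\mu+J\mu'\|_{\mathrm{Day}}$, so $J\mu=J\mu'$ and $\mu=\mu'$. Every Banach space with rotund dual norm is of class (S) (given in Section 2), and class (S) is invariant under renorming, because its definition involves only the weak$^*$ topology. So $E_A$ is of class (S).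

*Proof of (b).* **Step 1.** *This step reduces (b) to the last sentence.* If $\omega_1\setminus A$ is stationary, $E_A$ is Preiss by Theorem 1. In a Preiss space every continuous convex function is densely Gâteaux differentiable, since continuous convex functions are locally Lipschitz. So it remains to find, if $\omega_1\setminus A$ is nonstationary, a continuous sublinear function that is nowhere Gâteaux differentiable.

**Step 2.** *This step defines the function.* Let $A$ contain a club $C$. Then $T_C$ is a downward closed subtree of $T_A$, so $K':=K_{T_C}\subseteq K_{T_A}$ is closed. Let $q_C(h)=\max_{K'}h$, a continuous sublinear function on $E_A$. Distinct maximum points $s$ of $h|_{K'}$ give distinct $\delta_s\in\partial q_C(h)$. So it suffices to show that for *every* $h\in E_A$, $h|_{K'}$ attains its maximum at two or more points.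

**Step 3.** *This step uses that $h$ depends on countably many nodes.* $h$ is a limit of rational simple functions, and nodes outside $T_C$ restrict to $0$ on $K'$. So $h|_{K'}$ is in the closed span of $1$ and $x_t|_{K'}$, $t\in P$, for a countable $P\subseteq T_C$. Hence $h(s)=h(s')$ whenever $s,s'\in K'$ and $s\cap P=s'\cap P$. Let $s\in K'$ be a maximum point. We look for another path in $K'$ with the same trace on $P$.

*If $s$ is uncountable*, let $s'=\{t\in s:t\le p\text{ for some }p\in s\cap P\}$. This is a path, countable because $P$ and the sets of predecessors are countable. So $s'\ne s$, and $s'\cap P=s\cap P$.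

*If $s$ is countable*, let $c=\bigcup s$, a countable and hence bounded set. Let $\bar c=c\cup\{\sup c\}$ if $c\ne\emptyset$, and $\bar c=\emptyset$ otherwise. Then $\bar c$ is a bounded closed subset of $C$. Indeed $\sup c\in C$ since $C$ is closed; and a limit point $\beta<\sup c$ of $c$ is a limit point of some $t\in s$ with $\max t>\beta$, as $t$ is an initial segment of $c$, so $\beta\in t$. For $\alpha\in C$, $\alpha>\sup\bar c$, let $w_\alpha=\bar c\cup\{\alpha\}\in T_C$. Every $t\in s$ is an initial segment of $w_\alpha$. The proper predecessors of $w_\alpha$ are $\bar c\cap(\gamma+1)$ with $\gamma$ a successor point of $\bar c$. Such $\gamma$ lies in $c$, because if $\sup c\notin c$ then $\sup c$ is a limit point of $c$. Hence $\gamma$ lies in some $t\in s$, is a successor point of $t$, and $\bar c\cap(\gamma+1)=t\cap(\gamma+1)\in s$. So $s\cup\{w_\alpha\}\in K'$, and $w_\alpha\notin s$ because $\alpha\notin c$. There are uncountably many such $\alpha$ and $P$ is countable; choosing $\alpha$ with $w_\alpha\notin P$ gives a second maximum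 point.

So $q_C$ is nowhere Gâteaux differentiable, the convex property fails, and $E_A$ is not Preiss. $\blacksquare$
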